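\title{Star forests and intersecting families of graphs:\\ a proof of Alon's common graphs conjecture}

\begin{abstract}
A family of graphs on $\{1,\dots,n\}$ is $H$-intersecting if the common edges of any two of its members contain a copy of $H$. Such a family contains at most half of all graphs, and $H$ is called common if a proportion $\frac12-o(1)$ can be attained. We prove Alon's conjecture that $H$ is common if and only if every component of $H$ with an edge is a star. For every other $H$ and every $n$ the proportion is at most $\frac12-\frac1{20000}$. The bound follows from an isoperimetric inequality: if $A$ is an up-set of graphs with density $\mu(A)$ and $\sigma^2=\mu(A)(1-\mu(A))$, then a uniform random graph can be brought into $A$ with probability at least $\mu(A)+\sigma^3/1200$ by adding a star forest.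
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}

Let $n\ge1$, $[n]=\{1,\dots,n\}$, let $E=[n]^{(2)}$ be the set of pairs and $N=|E|=\binom n2$. We identify a graph on $[n]$ with its edge set, and also with the indicator vector of that set, so the set of all graphs is $\Omega=\mathcal P(E)=\{0,1\}^E$. Let $\mu$ be the uniform probability measure on $\Omega$, so $\mu(A)=|A|/2^{N}$.

Let $H$ be a finite graph with at least one edge. A family $A\subseteq\Omega$ is \emph{$H$-intersecting} if for all $G,G'\in A$ the graph $G\cap G'$ of common edges contains a copy of $H$ as a subgraph. A graph $G$ and its complement $\overline G=E\setminus G$ have no common edge, so they are not both in $A$, and therefore $\mu(A)\le\frac12$. The graph $H$ is \emph{common} if this bound is asymptotically attained, that is, if the largest measure of an $H$-intersecting family on $[n]$ is $\frac12-o(1)$ as $n\to\infty$.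

If $H$ has $h$ edges, the graphs containing one fixed copy of $H$ form an $H$-intersecting family of measure $2^{-h}$. For a single edge this is $\frac12$. For a star $K_{1,d}$ with $d\ge2$ one does much better by a majority condition: if $G$ and $G'$ both have degree at least $(n-1+d)/2$ at the vertex $1$, then at least $d$ edges at $1$ lie in both, and the measure of this family tends to $\frac12$. Here and later we use that $\mathrm{Bin}(b,\frac12)$ takes each value with probability at most $b^{-1/2}$. (For $b=2a$ the largest probability is $\prod_{i\le a}\frac{2i-1}{2i}\le\prod_{i\le a}\big(\frac{2i-1}{2i+1}\big)^{1/2}=(2a+1)^{-1/2}$, and for odd $b$ it equals the largest probability for $b+1$.) An open interval of integer length $d$ contains at most $d$ integers, so by symmetry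
\begin{equation}\label{eq:binomial}
\mathbb P\Big(\mathrm{Bin}(b,\tfrac12)\ge\frac{b+d}2\Big)=\frac12-\frac12\,\mathbb P\big(|2\,\mathrm{Bin}(b,\tfrac12)-b|<d\big)\ \ge\ \frac12-\frac{d}{2\sqrt b}.
\end{equation}
It is known that disjoint unions of stars are common as well; we include a proof in Section~\ref{sec:reduction}. The triangle is not common: by a theorem of Ellis, Filmus and Friedgut, every triangle-intersecting family has measure at most $\frac18$, so there one cannot beat a fixed copy.

A \emph{star} is a graph $K_{1,d}$ with $d\ge1$, and a \emph{star forest} is a graph in which every component with an edge is a star; graphs without edges are star forests. \emph{Alon's common graphs conjecture}, as stated in \cite{notes}, says that $H$ is common if and only if $H$ is a star forest.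

\subsection{Results}

The conjecture is true, with a gap that depends neither on $H$ nor on $n$. For a set $\mathcal H$ of graphs, call $A\subseteq\Omega$ \emph{$\mathcal H$-intersecting} if for all $G,G'\in A$ the graph $G\cap G'$ contains a copy of some member of $\mathcal H$.

\begin{theorem}\label{thm:class}
Let $\mathcal H$ be a nonempty, possibly infinite, set of finite graphs, each with at least one edge. If $\mathcal H$ contains a star forest, then the maximum measure of an $\mathcal H$-intersecting family on $[n]$ is $\frac12-o(1)$ as $n\to\infty$. Otherwise it is at most $\frac12-\frac1{20000}$ for every $n$. In particular, a graph $H$ with at least one edge is common if and only if it is a star forest.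
\end{theorem}

The upper bound needs only that the intersections are never star forests, and it holds for pairs of families. A family $A\subseteq\Omega$ is an \emph{up-set} if $G\in A$ and $G\subseteq G'$ imply $G'\in A$.

\begin{theorem}\label{thm:cross}
Let $A,B\subseteq\Omega$ be families such that $G\cap G'$ is not a star forest for all $G\in A$ and $G'\in B$.
\begin{enumerate}
\item[(i)] If $A$ and $B$ are up-sets, then $\mu(A)+\mu(B)\le1-\frac1{1200}\big(\mu(A)(1-\mu(A))\big)^{3/2}$.
\item[(ii)] In general, $\min(\mu(A),\mu(B))\le\frac12-\frac1{20000}$.
\end{enumerate}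
\end{theorem}

Both theorems rest on the following statement about a single up-set.

\begin{theorem}\label{thm:iso}
Let $A\subseteq\Omega$ be an up-set and $\sigma^2=\mu(A)(1-\mu(A))$. There are random graphs $X\subseteq Y$ on $[n]$ such that $X$ is uniform on $\Omega$, the graph $Y\setminus X$ is always a star forest, and
\[
\mathbb P(Y\in A)\ \ge\ \mu(A)+\frac{\sigma^3}{1200}.
\]
\end{theorem}

This is an isoperimetric inequality: if $A^+$ is the set of graphs $X$ with $X\cup F\in A$ for some star forest $F$, then $Y\in A$ forces $X\in A^+$, so $\mu(A^+)\ge\mu(A)+\sigma^3/1200$. Monotonicity of $A$ cannot be dropped: if $A$ is the set of graphs missing a fixed edge, then $Y\in A$ forces $X\in A$. The proofs do not use the theorem of Ellis, Filmus and Friedgut, and we do not claim that the constants are sharp.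

\subsection{Why star forests}\label{sec:why}

The bound $\frac12$ can be sharpened as follows. Let $A$ be $H$-intersecting, $Y\in A$ and $X\subseteq Y$. Then $\overline X\cap Y=Y\setminus X$, so if $Y\setminus X$ contains no copy of $H$, then $\overline X\notin A$. Thus $A$ avoids the complement of every graph that can be brought into $A$ by adding an $H$-free graph, and $H$ fails to be common as soon as adding $H$-free graphs enlarges every up-set of measure near $\frac12$ by a fixed amount. Three up-sets show what the added graphs must be able to do.

\begin{example}\label{ex:three}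
(a) \emph{Large stars are needed.} Let $A$ be the set of graphs with degree at least $n/2$ at the vertex $1$. Adding graphs of maximum degree at most $d$ enlarges $A$ by at most $d$ values of the degree, that is, by measure at most $d/\sqrt{n-1}$.

(b) \emph{Many components are needed.} Let $M$ be a matching with $r$ edges and let $A$ be the set of graphs containing at least half of $M$. A union of $s$ stars contains at most $s$ edges of $M$, so adding such unions gains at most $s/\sqrt r$.

(c) \emph{Linearly many edges are needed, and are available.} Let $A$ be the set of graphs with at least $N/2$ edges. Adding at most $j$ edges gains at most $j/\sqrt N$, which tends to $0$ if $j=o(n)$. On the other hand, split $[n]$ into $L$ and $R$ with $|L|=\lfloor n/2\rfloor$, and join each vertex of $L$ to one of its non-neighbors in $R$, if it has one. The added edges form a star forest with centers in $R$, and with probability at least $1-n2^{-n/2}$ there are $\lfloor n/2\rfloor$ of them. The number of edges of a uniform graph has standard deviation $\sqrt N/2\sim n/(2\sqrt2)$, so by the central limit theorem the new graph lies in $A$ with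 probability at least $\Phi(\sqrt2)-o(1)$, where $\Phi$ is the standard normal distribution function and $\Phi(\sqrt2)>\frac12$.
\end{example}

If $H$ is a star forest, the $H$-free graphs cannot have many components that are all large stars, and a combination of (a) and (b) shows that $H$ is common. If $H$ is not a star forest, every star forest is $H$-free and all three tests are passed. The conjecture asserts that no other up-set resists. Part (c) shows how little room there is: a star forest has at most $n-1$ edges and order $n$ edges are needed, so a proof may lose constant factors but nothing more.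

Section~\ref{sec:reduction} derives Theorems~\ref{thm:class} and~\ref{thm:cross} from Theorem~\ref{thm:iso}. Section~\ref{sec:charge} contains the only graph-theoretic ingredient, an orientation lemma, and shows the method in a one-step form that handles sets such as those of Example~\ref{ex:three}. The general proof, in Sections~\ref{sec:walk}--\ref{sec:end}, spreads this step over a random walk on $\Omega$.

\section{From isoperimetry to intersecting families}\label{sec:reduction}

\begin{lemma}\label{lem:sf}
\begin{enumerate}
\item[(a)] Every subgraph of a star forest is a star forest.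
\item[(b)] Let $[n]=L\cup R$ be a partition and let $F$ be a graph all of whose edges join $L$ to $R$ and in which every vertex of $L$ has degree at most $1$. Then $F$ is a star forest.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) In a subgraph of a star all edges pass through the center, so they form a star or there are none. (b) Every component with an edge contains a vertex $a\in R$. The neighbors of $a$ lie in $L$ and have no other neighbor, so the component is a star with center $a$.
\end{proof}

\begin{remark}
A graph is a star forest if and only if it contains neither a triangle nor a path with three edges. One direction is (a). Conversely, take a component with an edge that is not a star and a vertex $a$ of degree at least $2$ in it. Some edge misses $a$, and by connectivity there is such an edge $bb'$ with $b$ adjacent to $a$. If $b'$ is adjacent to $a$, then $abb'$ is a triangle; otherwise a second neighbor $a'$ of $a$ gives the path $a'abb'$. So the hypothesis of Theorem~\ref{thm:cross} says that every intersection contains one of these two graphs.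
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:cross} from Theorem~\ref{thm:iso}]
(i) Take $X\subseteq Y$ from Theorem~\ref{thm:iso} for $A$. The graph $\overline X$ is uniform and $\overline X\cap Y=Y\setminus X$ is a star forest, so the events $\{Y\in A\}$ and $\{\overline X\in B\}$ are disjoint. Hence $\mu(A)+\sigma^3/1200+\mu(B)\le1$.

(ii) Replace $A$ and $B$ by the families of all graphs containing a member of $A$, respectively $B$. The measures do not decrease, and the hypothesis survives, because by Lemma~\ref{lem:sf}(a) a graph containing a graph that is not a star forest is not a star forest. So let $A,B$ be up-sets, put $\epsilon=\frac1{20000}$, and suppose that both measures exceed $\frac12-\epsilon$. By (i), $\mu(A)\le1-\mu(B)<\frac12+\epsilon$, so $\sigma^2=\frac14-(\mu(A)-\frac12)^2>\frac14(1-4\epsilon^2)=\frac14(1-10^{-8})$. Then $\sigma^3>0.999/8$ and $\sigma^3/1200>0.999/9600>10^{-4}=2\epsilon$. This gives $\mu(A)+\mu(B)+\sigma^3/1200>1$, contradicting (i).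
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class} from Theorem~\ref{thm:cross}]
Suppose that no member of $\mathcal H$ is a star forest. By Lemma~\ref{lem:sf}(a) no star forest contains a copy of a member of $\mathcal H$, so an $\mathcal H$-intersecting family $A$ satisfies the hypothesis of Theorem~\ref{thm:cross}(ii) with $B=A$.

Now let $H\in\mathcal H$ be a star forest. The upper bound $\frac12$ holds by complementation, since every member of $\mathcal H$ has an edge. For the lower bound choose $s,d$ such that $H$ without its isolated vertices is contained in the disjoint union $sK_{1,d}$ of $s$ stars. We take a majority of majorities. Fix $r\ge s$, let $n\ge\max(2r,|V(H)|)$ and $b=\lfloor n/r\rfloor-1$, and choose distinct vertices $a_1,\dots,a_r$ and disjoint sets $B_1,\dots,B_r$ of size $b$ avoiding them. Call $G$ \emph{good at $i$} if $a_i$ has at least $(b+d)/2$ neighbors in $B_i$; two graphs good at $i$ share at least $d$ edges from $a_i$ to $B_i$. Let $A$ be the family of graphs that are good at at least $(r+s)/2$ indices. Two members of $A$ are both good at at least $s$ common indices, so their intersection contains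 $sK_{1,d}$, and it contains $H$ because there are enough vertices left for the isolated vertices of $H$. The $r$ events ``good at $i$'' depend on disjoint sets of edges, so they are independent, and by \eqref{eq:binomial} their common probability tends to $\frac12$ as $n\to\infty$ with $r$ fixed. Hence $\mu(A)\to\mathbb P(\mathrm{Bin}(r,\frac12)\ge\frac{r+s}2)\ge\frac12-\frac s{2\sqrt r}$, again by \eqref{eq:binomial}. Since $r$ is arbitrary, the maximum measure tends to $\frac12$.
\end{proof}

The rest of the paper proves Theorem~\ref{thm:iso}. If $\sigma=0$, take $Y=X$; this covers $n=1$. From now on $A$ is an up-set with $\sigma>0$, so $N\ge1$, and $f=\mathbf 1_A$.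

\section{Charging edges to vertices, and a one-step argument}\label{sec:charge}

\subsection{The charging lemma}

We build star forests with Lemma~\ref{lem:sf}(b): every vertex of $L$ spends one token on one edge to $R$. Suppose we wish to add each edge $e$ with probability proportional to a weight $w_e\ge0$. Then the weights paid for by one vertex must have bounded sum. Analysis on the cube will give us only a bound on the Euclidean norm $\|w\|=(\sum_ew_e^2)^{1/2}$, and this does not bound the total weight at a vertex: the weights $(n-1)^{-1/2}$ on the edges at the vertex $1$ have norm $1$ and sum $\sqrt{n-1}$. But each edge has two ends, and in this example one should let the leaves pay. A good choice of ends always exists.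

\begin{lemma}\label{lem:charge}
For every $w\in[0,\infty)^E$ there is a map $\tau:E\to[n]$ with $\tau(e)\in e$ for all $e$ and
\[
\sum_{e:\,\tau(e)=u}w_e\ \le\ 3\|w\|\qquad\text{for all }u\in[n].
\]
\end{lemma}

\begin{proof}
The case $w=0$ is trivial, and by scaling we may assume $\|w\|=1$. Let $p_u=\sum_{e\ni u}w_e^2$, so that $\sum_up_u=2$. For $e=\{a,b\}$ with $a<b$ let $\tau(e)=a$ if $w_e\ge p_a$ and $\tau(e)=b$ otherwise. Fix $u$. If $p_u=0$, all edges at $u$ have weight $0$. Otherwise, an edge charged to $u$ as its smaller end has $w_e\ge p_u$, so $w_e\le w_e^2/p_u$, and these edges have total weight at most $p_u/p_u=1$. An edge $\{a,u\}$ charged to $u$ as its larger end has $w_e<p_a$, and distinct edges have distinct $a$, so these edges have total weight at most $\sum_ap_a=2$.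
\end{proof}

We call $\tau(e)$ the \emph{tail} of $e$. For equal weights $N^{-1/2}$ on all edges, which correspond to Example~\ref{ex:three}(c), some vertex is charged at least $\sqrt N/n$, which tends to $1/\sqrt2$: the lemma reflects the fact that $n$ and $\sqrt N$ have the same order.

It is not enough that each vertex be the tail of at most one added edge, since this allows paths and triangles oriented consistently. Given $L\subseteq[n]$, call $e$ \emph{admissible} (for $\tau$ and $L$) if its tail is in $L$ and its other end is not. A set of admissible edges with distinct tails is a star forest by Lemma~\ref{lem:sf}(b). For a uniformly random $L$, each edge is admissible with probability $\frac14$, so this restriction costs a constant factor.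

\subsection{Fourier expansion}

For $x\in\Omega$, $e\in E$ and $i\in\{0,1\}$ let $x^{e\to i}$ be $x$ with the coordinate $e$ set to $i$. For $g:\Omega\to\mathbb R$ let $D_eg(x)=g(x^{e\to1})-g(x^{e\to0})$; the function $g$ is \emph{increasing} if all $D_eg\ge0$, which holds for $f$ because $A$ is an up-set. The functions $\chi_S(x)=\prod_{e\in S}(2x_e-1)$, $S\subseteq E$, form an orthonormal basis of $L^2(\mu)$. Thus $g=\sum_S\hat g(S)\chi_S$ with $\hat g(S)=\mathbb E_\mu[g\chi_S]$, and $\mathbb E_\mu g^2=\sum_S\hat g(S)^2$. For $f$ this gives $\sum_{S\ne\emptyset}\hat f(S)^2=\mu(A)-\mu(A)^2=\sigma^2\le\frac14$. Since $D_e\chi_S=2\chi_{S\setminus e}$ for $e\in S$ and $D_e\chi_S=0$ otherwise,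
\begin{equation}\label{eq:D}
\mathbb E_\mu D_eg=2\hat g(\{e\}),\qquad \mathbb E_\mu (D_eg)^2=4\sum_{S\ni e}\hat g(S)^2 .
\end{equation}
The \emph{influence} of $e$ on $A$ is $I_e=\mathbb E_\mu D_ef\ge0$, and $\|I\|^2=4\sum_e\hat f(\{e\})^2\le4\sigma^2\le1$.

\subsection{One step}

The simplest strategy chooses the star forest without looking at $X$, with the influences as weights. The next proposition is not used later, but it shows the shape of the proof: a gain of first order in the probabilities of adding edges against an error of second order.

\begin{proposition}\label{prop:onestep}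
Let $X$ be uniform on $\Omega$. There is a random star forest $F$, independent of $X$, with $\mathbb P(X\cup F\in A)\ge\mu(A)+\frac1{36}\|I\|^2$.
\end{proposition}

\begin{proof}
Let $\tau$ be as in Lemma~\ref{lem:charge} for $w=I$. By averaging, fix $L$ such that $\alpha=\sum_{e\text{ admissible}}I_e^2\ge\frac14\|I\|^2$. Put $\delta_e=I_e/3$ for admissible $e$ and $\delta_e=0$ otherwise. For each $u\in L$ we have $\sum_{\tau(e)=u}\delta_e\le\|I\|\le1$, so $u$ can choose each edge $e$ with tail $u$ with probability $\delta_e$, and no edge with the remaining probability. The choices are independent of each other and of $X$, and the set $F$ of chosen edges is a star forest.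

Write $\chi_e=\chi_{\{e\}}$. For fixed $F$ the graph $X\cup F$ has density $\prod_{e\in F}(1+\chi_e)$ with respect to $\mu$, since $1+\chi_e=2\cdot\mathbf 1[x_e=1]$. Averaging the factor contributed by $u$ over its choice gives $1+\phi_u$ with $\phi_u=\sum_{\tau(e)=u}\delta_e\chi_e$. So $X\cup F$ has density
\[
\prod_{u\in L}(1+\phi_u)=1+\sum_{u\in L}\phi_u+h,\qquad h=\sum_{T\subseteq L,\ |T|\ge2}\ \prod_{u\in T}\phi_u .
\]
The linear part contributes $\sum_e\delta_e\hat f(\{e\})=\frac12\sum_e\delta_eI_e=\alpha/6$. The $\phi_u$ depend on disjoint sets of coordinates and have mean $0$, so the products in $h$ have mean $0$ and are orthogonal. With $\beta=\sum_u\mathbb E_\mu\phi_u^2=\alpha/9\le1$ we get $\mathbb E_\mu h^2\le\sum_{j\ge2}\beta^j/j!\le\beta^2$, hence $|\mathbb E_\mu[fh]|=|\mathbb E_\mu[(f-\mu(A))h]|\le\sigma\beta\le\alpha/18$. The gain is at least $\alpha/6-\alpha/18=\alpha/9$.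
\end{proof}

This would prove Theorem~\ref{thm:iso}, up to the constant, if $\|I\|$ were always comparable to $\sigma$. It is not.

\begin{example}\label{ex:tribes}
Let $\ell2^\ell\le N$, choose $2^\ell$ disjoint blocks of $\ell$ edges, and let $A$ be the set of graphs containing some whole block. Then $\mu(A)=1-(1-2^{-\ell})^{2^\ell}\to1-e^{-1}$ as $\ell\to\infty$. An edge can matter only if it lies in a block whose other $\ell-1$ edges are present, so $\|I\|^2\le\ell2^\ell\cdot4^{-(\ell-1)}=4\ell2^{-\ell}\to0$.
\end{example}

Here the useful edges, those of nearly complete blocks, depend on $X$. The opposite choice, the weights $D_ef(X)$ at the point $X$ itself, fails in Example~\ref{ex:three}(c), where they all vanish unless the number of edges of $X$ is within one of the threshold. We therefore generate the random graph gradually and use, at each time, the influences on the conditional probability of ending in $A$.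

\section{The resampling walk and its energy}\label{sec:walk}

Let $Y_0$ be uniform on $\Omega$. At step $k=1,\dots,N$ choose a uniform $e_k\in E$ and a uniform bit $\zeta_k$, independently of each other and of the past, and set $Y_k=Y_{k-1}^{e_k\to\zeta_k}$. We call this \emph{the walk}. Resampling a coordinate preserves $\mu$, so every $Y_k$ is uniform. Let $\mathcal F_k$ be generated by $Y_0$ and $(e_j,\zeta_j)_{j\le k}$. The transition operator is
\[
Pg(x)=\frac1N\sum_{e\in E}\frac{g(x^{e\to1})+g(x^{e\to0})}2 .
\]
Let $g_k=P^{N-k}f$ for $0\le k\le N$, so that $g_N=f$, $g_{k-1}=Pg_k$, and $g_k(y)$ is the probability that the walk ends in $A$ given $Y_k=y$. The operator $P$ preserves monotonicity, the range $[0,1]$ and the mean, so each $g_k$ is increasing, takes values in $[0,1]$ and has mean $\mu(A)$. For $1\le k\le N$ and $y\in\Omega$ define the weight vector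
\[
w_k(y)=\big(D_eg_k(y)\big)_{e\in E}\in[0,1]^E .
\]
If the walk is at $y$ before step $k$ and $e_k=e$, then $D_eg_k(y)$ is the difference that the bit $\zeta_k$ makes to the probability of ending in $A$. Along any sequence $Y_0,\dots,Y_N$ we abbreviate
\[
w_{k,e}=D_eg_k(Y_{k-1}),\qquad v_k=\frac1N\sum_ew_{k,e}^2,\qquad W=\sum_{k=1}^Nv_k ,
\]
and we let $m=\mathbb EW$ for the walk. We call $W$ the \emph{energy}. The advantage of a random edge over a fixed order of revealing edges is that at each step every edge is a candidate, so a whole weight vector is present and Lemma~\ref{lem:charge} can be applied to it. The next lemma shows that, unlike $\|I\|^2$, the mean energy is always comparable to $\sigma^2$, and that $W$ has no heavy tail.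

\begin{lemma}\label{lem:energy}
For the walk, $\frac85\sigma^2\le m\le4\sigma^2\le1$ and $\mathbb EW^2\le2m$.
\end{lemma}

\begin{proof}
Averaging over the coordinate $e$ sends $\chi_S$ to $0$ if $e\in S$ and fixes it otherwise, so $P\chi_S=(1-|S|/N)\chi_S$ and $\hat g_k(S)=(1-|S|/N)^{N-k}\hat f(S)$. Since $Y_{k-1}$ is uniform, \eqref{eq:D} gives $\mathbb Ev_k=\frac4N\sum_S|S|(1-|S|/N)^{2(N-k)}\hat f(S)^2$. Summing over $k$, we get $m=4\sum_{S\ne\emptyset}\theta(|S|/N)\hat f(S)^2$, where
\[
\theta(\lambda)=\lambda\sum_{j=0}^{N-1}(1-\lambda)^{2j}=\frac{1-(1-\lambda)^{2N}}{2-\lambda}.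
\]
For $\frac1N\le\lambda\le1$ the numerator lies in $[1-e^{-2},1]$ and the denominator in $[1,2]$, so $\frac12(1-e^{-2})\le\theta(\lambda)\le1$. As $e^2>5$, the lower bound exceeds $\frac25$. This proves the first claim.

For the second, $M_k=g_k(Y_k)$ is a martingale, because $\mathbb E[g_k(Y_k)\mid\mathcal F_{k-1}]=Pg_k(Y_{k-1})=M_{k-1}$. Given $\mathcal F_{k-1}$ and $e_k=e$, the variable $M_k$ takes two values at distance $w_{k,e}$ with probability $\frac12$ each, so its mean square distance from any constant, such as $M_{k-1}$, is at least $w_{k,e}^2/4$. Averaging over $e$ gives $\mathbb E[(M_k-M_{k-1})^2\mid\mathcal F_{k-1}]\ge v_k/4$. Martingale increments are orthogonal, also conditionally on the past, so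
\[
\mathbb E\Big[\sum_{j\ge k}v_j\,\Big|\,\mathcal F_{k-1}\Big]\le4\,\mathbb E\big[(M_N-M_{k-1})^2\mid\mathcal F_{k-1}\big]=4M_{k-1}(1-M_{k-1})\le1,
\]
where the equality holds because $M_N\in\{0,1\}$ has conditional mean $M_{k-1}$. Since $v_k$ is $\mathcal F_{k-1}$-measurable and $W^2\le2\sum_kv_k\sum_{j\ge k}v_j$, we obtain $\mathbb EW^2\le2\,\mathbb E\sum_kv_k=2m$.
\end{proof}

\section{The coupling}\label{sec:coupling}

For every $k$ and $y$ fix once and for all a map $\tau_{k,y}$ as in Lemma~\ref{lem:charge} for the weights $w_k(y)$; this is where $w_k(y)\ge0$, that is, the monotonicity of $A$, is first needed. Along a sequence $Y_0,\dots,Y_N$ write $\tau_k=\tau_{k,Y_{k-1}}$. Fix $c\in(0,\frac12]$ and $L\subseteq[n]$; both are chosen in Section~\ref{sec:end}. An edge is \emph{$k$-admissible} if it is admissible for $\tau_k$ and $L$.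

We run an honest walk $X_k$ and a copy $Y_k$ that updates the same edges but sometimes writes $1$ where $X$ writes $0$. In Proposition~\ref{prop:onestep} each vertex could divide its token in advance. Now the weights and the tails change with time, so a token goes to the first edge that claims it, and we keep track of the set $U_k$ of vertices whose token is used. Given $Y_{k-1}$ and $U_{k-1}$, let
\begin{equation}\label{eq:delta}
\delta_k(e)=c\,w_{k,e}\,\mathbf 1[e\text{ is $k$-admissible}]\,\mathbf 1[\tau_k(e)\notin U_{k-1}]\ \in[0,\tfrac12].
\end{equation}

\medskip\noindent\textbf{The raising process.} Let $X_0=Y_0$ be uniform and $U_0=\emptyset$. At step $k=1,\dots,N$ choose a uniform $e_k\in E$, a uniform bit $\xi_k$ and a uniform $\eta_k\in[0,1]$, independently of each other and of the past. A \emph{raise} occurs, $\rho_k=1$, if $\xi_k=0$ and $\eta_k<\delta_k(e_k)$; otherwise $\rho_k=0$. Put $\zeta_k=\max(\xi_k,\rho_k)$ and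
\[
X_k=X_{k-1}^{e_k\to\xi_k},\qquad Y_k=Y_{k-1}^{e_k\to\zeta_k},\qquad U_k=\begin{cases}U_{k-1}\cup\{\tau_k(e_k)\}&\text{if }\rho_k=1,\\ U_{k-1}&\text{if }\rho_k=0.\end{cases}
\]
The \emph{record} $(Y_0,(e_k,\zeta_k,\rho_k)_{k\le N})$ takes finitely many values and determines all $Y_k$, $U_k$, $\delta_k$ and $W$. Let $Q_L$ be its law, and define the function of the record
\begin{equation}\label{eq:Gamma}
\Gamma=\sum_{k=1}^N\frac1{2N}\sum_{e\in E}\delta_k(e)\,w_{k,e},\qquad\text{so that}\qquad 0\le\Gamma\le\frac c2W .
\end{equation}

\begin{lemma}\label{lem:coupling}
In the raising process $X_N$ is uniform, $X_N\subseteq Y_N$, the graph $Y_N\setminus X_N$ is always a star forest, and $\mathbb P(Y_N\in A)=\mu(A)+\mathbb E_{Q_L}\Gamma$.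
\end{lemma}

\begin{proof}
The sequence $(X_k)$ is the walk of Section~\ref{sec:walk}, so $X_N$ is uniform. Both sequences start at the same point and update the same coordinate, with $\zeta_k\ge\xi_k$. So $X_k\subseteq Y_k$ for all $k$, and an edge of $Y_N\setminus X_N$ was raised at its last update. A raise requires $\delta_k(e_k)>0$, so a raised edge joins its tail $\tau_k(e_k)\in L\setminus U_{k-1}$ to a vertex outside $L$, and the tail then enters $U_k$. Hence every vertex of $L$ is the end in $L$ of at most one raised edge. By Lemma~\ref{lem:sf}, the raised edges form a star forest and so does $Y_N\setminus X_N$.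

Given the past and $e_k=e$, we have $\zeta_k=1$ with probability $\frac12+\frac12\delta_k(e)$, so the conditional mean of $g_k(Y_k)$ is $\frac12\big(g_k(Y_{k-1}^{e\to1})+g_k(Y_{k-1}^{e\to0})\big)+\frac12\delta_k(e)w_{k,e}$. Averaging over $e$,
\[
\mathbb E[g_k(Y_k)\mid\text{past}]=g_{k-1}(Y_{k-1})+\frac1{2N}\sum_e\delta_k(e)w_{k,e}.
\]
Take expectations, sum over $k$, and use $g_N=f$ and $\mathbb Eg_0(Y_0)=\mu(A)$.
\end{proof}

It remains to find $c$ and $L$ with $\mathbb E_{Q_L}\Gamma\ge\sigma^3/1200$. If the two indicators in \eqref{eq:delta} were absent and $Y$ were the walk, the mean of $\Gamma$ would be $\frac c2m$. We must account for three losses: $Y$ is not the walk, only admissible edges count, and tokens run out.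

\section{A reference process}\label{sec:reference}

Under $Q_L$ the path of $Y$ is biased and its law depends on $L$, so neither Lemma~\ref{lem:energy} nor averaging over $L$ applies to it. Comparing only the path with the walk is not enough, since $\Gamma$ also depends on the sets $U_k$. We therefore define a second law on records, under which the path is exactly the walk and tokens are spent at the same conditional rate: instead of turning a $0$ into a $1$, we mark a $1$ that is written anyway.

\medskip\noindent\textbf{The marking process.} Let $(Y_0,(e_k,\zeta_k)_{k\le N})$ be the walk, let $\eta_1,\dots,\eta_N$ be uniform on $[0,1]$, independent of each other and of the walk, and let $U_0=\emptyset$. Put $\rho_k=1$ if $\zeta_k=1$ and $\eta_k<\delta_k(e_k)$, with $\delta_k$ given by \eqref{eq:delta}, and $\rho_k=0$ otherwise; update $U_k$ as before. Let $Q'_L$ be the law of the record.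

\medskip
Under both laws $Y_0$ is uniform and $e_k$ is uniform given the past. Given the earlier record and $e_k$, and with $\delta=\delta_k(e_k)$, the law of $(\zeta_k,\rho_k)$ is as follows.
\begin{center}
\begin{tabular}{c|ccc}
$(\zeta_k,\rho_k)$&$(1,1)$&$(1,0)$&$(0,0)$\\ \hline
$Q_L$&$\delta/2$&$1/2$&$(1-\delta)/2$\\
$Q'_L$&$\delta/2$&$(1-\delta)/2$&$1/2$
\end{tabular}
\end{center}

For probability measures $\nu,\nu'$ on a finite set, let $\mathrm{TV}(\nu,\nu')=\max_B|\nu(B)-\nu'(B)|$. If $0\le h\le b$, then writing $h=\int_0^b\mathbf 1[h>s]\,ds$ gives $|\mathbb E_\nu h-\mathbb E_{\nu'}h|\le b\,\mathrm{TV}(\nu,\nu')$. If $\nu>0$ wherever $\nu'>0$, the relative entropy is $\mathrm{KL}(\nu'\|\nu)=\mathbb E_{\nu'}\log(\nu'/\nu)$, with the natural logarithm, and Pinsker's inequality states that $\mathrm{TV}(\nu,\nu')\le\sqrt{\mathrm{KL}(\nu'\|\nu)/2}$.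

\begin{lemma}\label{lem:TV}
For every $L$, $\ \mathrm{TV}(Q_L,Q'_L)\le c\sqrt{m/2}$.
\end{lemma}

\begin{proof}
The probability of a record is the product of the conditional probabilities of its steps. As $\delta\le\frac12$, the two laws have the same support, and by the table $\log(Q'_L/Q_L)=\sum_k\lambda_k$, where $\lambda_k$ is $0$, $\log(1-\delta)$, $-\log(1-\delta)$ in the three cases. Under $Q'_L$, given the earlier record and $e_k$, the mean of $\lambda_k$ is
\[
\frac{1-\delta}2\log(1-\delta)-\frac12\log(1-\delta)=\frac\delta2\log\frac1{1-\delta}\le\frac\delta2\cdot\frac\delta{1-\delta}\le\delta^2\le c^2w_{k,e_k}^2 .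
\]
Averaging over $e_k$ turns $w_{k,e_k}^2$ into $v_k$, and under $Q'_L$ the path is the walk. So $\mathrm{KL}(Q'_L\|Q_L)\le c^2m$, and Pinsker's inequality gives the claim.
\end{proof}

We take the entropy of $Q'_L$ relative to $Q_L$, and not the reverse, because the expectation is then over the walk, whose energy we know.

\section{The loss from used tokens}\label{sec:loss}

\begin{lemma}\label{lem:gain}
If $L$ is a uniformly random subset of $[n]$, then $\ \mathbb E_L\,\mathbb E_{Q'_L}\Gamma\ge\frac c8(1-5\sqrt2\,c)\,m$.
\end{lemma}

The factor $\frac c8=\frac c2\cdot\frac14$ is the price of admissibility. The difficulty is in the other term: the vertices that carry the energy at time $k$ may be exactly those whose tokens are likely to be gone. We have no independence to exclude this, so we bound the probability that a token is gone for all vertices and all times at once.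

\begin{proof}
In this proof $\mathbb E$ refers to the walk, whose path $\pi=(Y_0,(e_k,\zeta_k)_{k\le N})$ has a law not depending on $L$ and determines all $w_{k,e}$ and $\tau_k$.

\emph{Step 1: removing $U$ and $L$.} For $u\in[n]$ define the \emph{charge}
\[
C_u(k)=\sum_{j\le k}\mathbf 1[\tau_j(e_j)=u]\;c\,w_{j,e_j},
\]
a function of $\pi$ that does not involve $L$. If $u\in U_{k-1}$, then $\tau_j(e_j)=u$ and $\eta_j<c\,w_{j,e_j}$ for some $j<k$. The $\eta_j$ are independent of $\pi$, so the union bound gives $Q'_L(u\in U_{k-1}\mid\pi)\le C_u(k-1)$. By \eqref{eq:delta} and \eqref{eq:Gamma},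
\[
\mathbb E_{Q'_L}\Gamma\ \ge\ \frac c2\,\mathbb E\sum_{k}\frac1N\sum_ew_{k,e}^2\,\mathbf 1[e\text{ is $k$-admissible}]\,\big(1-C_{\tau_k(e)}(k-1)\big).
\]
On the right only the indicator depends on $L$, and for fixed $\pi$ its mean over $L$ is exactly $\frac14$; so the sign of the last factor does not matter. With $C^*=\max_{u,k}C_u(k)$ we get
\begin{equation}\label{eq:avgL}
\mathbb E_L\mathbb E_{Q'_L}\Gamma\ \ge\ \frac c8\,\mathbb E\sum_k\frac1N\sum_ew_{k,e}^2\big(1-C_{\tau_k(e)}(k-1)\big)\ \ge\ \frac c8\big(m-\mathbb E[WC^*]\big).
\end{equation}

\emph{Step 2: the predictable part of the charge.} Given $\mathcal F_{j-1}$ the edge $e_j$ is uniform, so the increment of $C_u$ at step $j$ has conditional mean $\frac cN\sum_{\tau_j(e)=u}w_{j,e}$. Let $\Lambda_u(k)$ be the sum of these means over $j\le k$, and let $Z_u(k)=C_u(k)-\Lambda_u(k)$, a martingale with $Z_u(0)=0$. By Lemma~\ref{lem:charge} each mean is at most $\frac{3c}N\|w_j(Y_{j-1})\|=3c\sqrt{v_j/N}$, so by the Cauchy--Schwarz inequality, for all $u$ and $k$,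
\begin{equation}\label{eq:Lambda}
\Lambda_u(k)\le3c\sum_{j=1}^N\sqrt{v_j/N}\le3c\Big(\sum_{j=1}^N\frac1N\Big)^{1/2}\Big(\sum_{j=1}^Nv_j\Big)^{1/2}=3c\sqrt W .
\end{equation}

\emph{Step 3: the fluctuation.} A union bound over the $n$ vertices would be too costly, so we treat $Z(k)=(Z_u(k))_{u\in[n]}$ as one vector and use $|Z_u(k)|\le\|Z(k)\|$. The norm is convex, so by Jensen's inequality $\|Z(k)\|$ is a nonnegative submartingale. Doob's $L^2$ inequality, $\mathbb E\max_{k\le N}T_k^2\le4\,\mathbb ET_N^2$ for a nonnegative submartingale $(T_k)$, gives $\mathbb E(Z^*)^2\le4\,\mathbb E\|Z(N)\|^2$ for $Z^*=\max_k\|Z(k)\|$. By orthogonality of increments, and since a conditional variance is at most the conditional second moment,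
\[
\mathbb E\|Z(N)\|^2\le\sum_k\sum_u\mathbb E\big[\mathbf 1[\tau_k(e_k)=u]\,c^2w_{k,e_k}^2\big]=c^2\sum_k\mathbb E\,w_{k,e_k}^2=c^2m :
\]
each step charges only one vertex. Thus $\mathbb E(Z^*)^2\le4c^2m$.

\emph{Step 4: conclusion.} We have $C^*\le3c\sqrt W+Z^*$. By Cauchy--Schwarz, with $W^{3/2}=W^{1/2}\cdot W$, and Lemma~\ref{lem:energy},
\[
\mathbb E[WC^*]\le3c\,(\mathbb EW\,\mathbb EW^2)^{1/2}+\big(\mathbb EW^2\,\mathbb E(Z^*)^2\big)^{1/2}\le3\sqrt2\,cm+2\sqrt2\,cm .
\]
Insert this into \eqref{eq:avgL}.
\end{proof}

\begin{remark}
The length of the walk is dictated from both sides. For a walk of $T$ steps the factor $\theta(1/N)$ in Lemma~\ref{lem:energy} is at most $T/N$, so a short walk collects little energy when $f$ depends on one edge, while the bound \eqref{eq:Lambda} becomes $3c\sqrt{TW/N}$, which is weak for a long walk.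
\end{remark}

\section{Proof of the isoperimetric inequality}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:iso}]
Recall that $\sigma>0$, so $0<m\le1$ by Lemma~\ref{lem:energy}. Let $c=\sqrt m/80$. By Lemma~\ref{lem:gain} there is a set $L$ with $\mathbb E_{Q'}\Gamma\ge\frac c8(1-5\sqrt2\,c)m$, where $Q'=Q'_L$; let $Q=Q_L$. Total variation controls only bounded functions, and no small pointwise bound on $\Gamma$ is available, so we truncate at $2c$, the value of $\frac c2W$ at $W=4$. By \eqref{eq:Gamma}, $\Gamma-\min(\Gamma,2c)=(\Gamma-2c)_+\le\frac c2(W-4)_+$, and $(W-4)_+\le W^2/16$ because $W^2-16W+64=(W-8)^2\ge0$. Under $Q'$ the path is the walk, so $\mathbb E_{Q'}(W-4)_+\le2m/16=m/8$ by Lemma~\ref{lem:energy}. With Lemma~\ref{lem:TV},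
\begin{align*}
\mathbb E_Q\Gamma&\ge\mathbb E_Q\min(\Gamma,2c)\ge\mathbb E_{Q'}\min(\Gamma,2c)-2c\,\mathrm{TV}(Q,Q')\\
&\ge\frac c8(1-5\sqrt2\,c)m-\frac{cm}{16}-2c\cdot c\sqrt{m/2}
= c\Big[\frac m{16}-c\Big(\frac{5\sqrt2}8\,m+\sqrt2\sqrt m\Big)\Big].
\end{align*}
Since $m\le\sqrt m$ and $\frac{13\sqrt2}8<2.3$, the bracket is at least $\frac m{16}-2.3\,c\sqrt m=\big(\frac1{16}-\frac{2.3}{80}\big)m=\frac{27}{800}m$. Hence $\mathbb E_Q\Gamma\ge\frac{27}{64000}m^{3/2}$. By Lemma~\ref{lem:energy}, $m^3\ge(\frac85)^3\sigma^6\ge4\sigma^6$, so $m^{3/2}\ge2\sigma^3$ and
\[
\mathbb E_Q\Gamma\ge\frac{54}{64000}\,\sigma^3\ge\frac{\sigma^3}{1200}.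
\]
By Lemma~\ref{lem:coupling}, the graphs $X=X_N$ and $Y=Y_N$ of the raising process have all the required properties.
\end{proof}

The exponent $3$ comes from the change of measure: the gain has order $cm$ and the loss through total variation has order $c^2\sqrt m$, which limits $c$ to the order $\sqrt m$. For intersecting families this costs only a constant, since there $\sigma$ is close to $\frac12$.

\begin{thebibliography}{9}

\bibitem{notes}
\emph{Part III -- Combinatorics (Ongoing Course, Rough)},
\texttt{https://github.com/b-mehta/maths-notes}.

\end{thebibliography}
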